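# A nonzero twisted tree that links do not detect: the kernel of the realization map in orders $4k-2$

## 1. Four leaves with the same label

Draw the letter H as a tree with two trivalent vertices and four ends, and write the label $1$ at each end. At each trivalent vertex fix a cyclic order of the three edges. We compute with integer combinations of such trees, using two rules. The first, AS, says that reversing the cyclic order at one vertex changes the sign. The second, IHX, is the Jacobi identity written with trees: if $(P,Q)$ denotes the tree obtained by joining the roots of $P$ and $Q$ at a new vertex with a new root, then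
$$((P,Q),R)-(P,(Q,R))+(Q,(P,R))=0 \tag{1}$$
inside any larger tree.

Put $P=Q=R=1$, a single edge labeled $1$. The last two terms of (1) cancel, so $((1,1),1)=0$. Gluing a fourth leaf labeled $1$ to the root gives exactly our tree
$$h=\langle (1,1),(1,1)\rangle ,$$
so $h=0$. Note what was not used. AS gives $(1,1)=-(1,1)$, hence $2(1,1)=0$, but no rule says $(1,1)=0$. For Lie brackets $[X_1,X_1]=0$ is an axiom; for trees it is not.

Now adjoin one more generator, a symbol $x=(1,1)^\infty$, with the single relation $2x=h$. Since $h=0$, we get $2x=0$. Is $x=0$? Send all trees to $0$ and $x$ to $1\in\mathbb Z_2$. AS and IHX involve only trees, and $2x=h$ becomes $2=0$, so this is a homomorphism to $\mathbb Z_2$, and $x\ne0$. On the other hand, turn trees into Lie brackets by choosing one end as the root: every bracket read off from $h$ contains $[X_1,X_1]=0$. So Lie brackets see nothing of $h$, nor of its formal half $x$.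

There is geometry behind $x$. In the theory of twisted Whitney towers, $x$ is the contribution of a Whitney disk with odd twisting in a tower on a knot, and the Arf invariant of the knot detects it. With two labels there is a similar symbol
$$y=((1,2),(1,2))^\infty .$$
It too satisfies $2y=0$, it too is invisible to Lie brackets, and we shall check by hand in Section 3 that $y\neq0$. Does some property of links detect $y$, as the Arf invariant detects $x$? The answer proved below is no: $y$ is nonzero as a combination of trees and is realized by a trivial class of links.

## 2. Tree groups and Lie brackets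

Fix $m\ge1$. Let $\mathsf L=\bigoplus_{j\ge1}\mathsf L_j$ be the free Lie algebra over $\mathbb Z$ on $X_1,\dots,X_m$, graded by bracket length. It embeds in the free associative ring on the $X_i$. By Witt's formula $\mathsf L_j$ is free abelian of rank $r_j(m)=\frac1j\sum_{d\mid j}\nu(d)m^{j/d}$, where $\nu$ is the Möbius function.

**Trees.** All trees are finite and unitrivalent, with a cyclic order of the three edges at each trivalent vertex, and are taken up to isomorphism preserving labels and these orders. The *order* $o(t)$ is the number of trivalent vertices. An unrooted tree has all univalent vertices labeled by $\{1,\dots,m\}$; a rooted tree has one unlabeled univalent vertex, the root. A tree of order $n$ has $n+2$ univalent vertices, so a rooted tree of order $j$ has $j+1$ labeled leaves.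

**Products.** The rooted product $(I,J)$ joins the roots of $I$ and $J$ to a new vertex with a new root edge; the cyclic order there is (root edge, $I$, $J$). The inner product $\langle I,J\rangle$ identifies the two root edges to one edge; it has order $o(I)+o(J)$. In $\langle (P,Q),R\rangle$ the vertex where $P,Q,R$ meet has cyclic order $(R,P,Q)$, and in $\langle P,(Q,R)\rangle$ it has cyclic order $(P,Q,R)$. These agree, so
$$\langle (P,Q),R\rangle=\langle P,(Q,R)\rangle . \tag{2}$$

**Brackets.** A rooted tree $J$ has a bracket $B(J)\in\mathsf L$, with $B(i)=X_i$ and $B((I,J))=[B(I),B(J)]$. For a univalent vertex $v$ of an unrooted tree $t$, let $\ell(v)$ be its label and $B_v(t)$ the bracket of $t$ rooted at $v$.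

**Relations.** AS is as in Section 1. IHX is the relation $I-H+X=0$ for three trees that agree outside a neighborhood of one internal edge and realize, inside it, the three ways of joining four fixed subtrees through an edge, with planar orientations. In rooted notation it is (1). The same relations are used for rooted trees. $\mathcal T_n$ is the abelian group generated by order $n$ trees modulo AS and IHX.

**Twisted tree groups.** The group $\mathcal T^\infty_n=\mathcal T^\infty_n(m)$ is defined as follows. For $n=2j-1$ it is the quotient of $\mathcal T_{2j-1}$ by the *boundary-twist relations*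
$$\langle(i,J),J\rangle=0\qquad(i\text{ a label},\ J\text{ rooted of order }j-1).$$
For $n=2j$ it is generated by order $2j$ trees and symbols $J^\infty$ (*$\infty$-trees*), $J$ rooted of order $j$, with the relations

- AS and IHX among the order $2j$ trees;
- symmetry: $(-J)^\infty=J^\infty$, where $-J$ is $J$ with one vertex orientation reversed;
- twisted IHX: $I^\infty=H^\infty+X^\infty-\langle H,X\rangle$ whenever $I-H+X=0$ is a rooted IHX relation;
- interior twist: $2J^\infty=\langle J,J\rangle$.

*Example.* For $m=1$, $n=1$: the only tree up to sign is $\langle(1,1),1\rangle$, a boundary-twist relation with $J=1$. So $\mathcal T^\infty_1(1)=0$. For $m=1$, $n=0$: the generators are $1^\infty$ and $\langle1,1\rangle=2\cdot1^\infty$, so $\mathcal T_0^\infty(1)$ is generated by $1^\infty$.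

**The map $\eta_n$.** Let $\mathsf D_n=\operatorname{Ker}(\mathsf L_1\otimes\mathsf L_{n+1}\to\mathsf L_{n+2})$, $X_i\otimes Y\mapsto[X_i,Y]$. It is free abelian of rank $m\,r_{n+1}(m)-r_{n+2}(m)$. Define $\eta_n:\mathcal T^\infty_n\to\mathsf D_n$ by
$$\eta_n(t)=\sum_vX_{\ell(v)}\otimes B_v(t),\qquad \eta_n(J^\infty)=\tfrac12\eta_n(\langle J,J\rangle).$$
Exchanging the two copies of $J$ is a symmetry of $\langle J,J\rangle$, so the two copies contribute equally, and $\eta_n(J^\infty)$ is the sum over the leaves of one copy only. In particular it is integral. *Example:* $\eta_0(i^\infty)=X_i\otimes X_i$ and $\eta_0(\langle1,2\rangle)=X_1\otimes X_2+X_2\otimes X_1$.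

One mechanism will kill most trees we meet: a repeated branch.

**Lemma 1 (repeated branches).** (a) $\langle(A,A),(E,F)\rangle=0$ in $\mathcal T_n$ for all rooted trees $A,E,F$. (b) Let $I$ be a rooted tree of order $j\ge2$ containing a branch $(A,A)$ whose root edge ends at another trivalent vertex of $I$. Then $I^\infty=0$ in $\mathcal T^\infty_{2j}$.

*Proof.* (a) By (2) the tree equals $\langle((A,A),E),F\rangle$. Apply (1) with $P=Q=A$, $R=E$: the last two terms are $-(A,(A,E))+(A,(A,E))$, which cancel, so $((A,A),E)=0$ in the context $\langle\cdot,F\rangle$.

(b) By the symmetry relation we may reorient vertices, so $I$ has the form $((A,A),E)$ in some context. The same instance of (1) reads $I-H+X=0$ with $H=X$, both being $(A,(A,E))$ in that context. Twisted IHX gives $I^\infty=2H^\infty-\langle H,H\rangle$, which is $0$ by the interior twist relation. $\square$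

**Lemma 2 (one label).** (a) Every tree of order $\ge2$ with all labels $1$ is $0$ in $\mathcal T_n(1)$, and $\mathcal T^\infty_n(1)=0$ for $n\ge3$. (b) $\mathcal T^\infty_2(1)=\mathbb Z_2$, generated by $(1,1)^\infty$, and all order $2$ trees vanish in it.

*Proof.* The trivalent vertices of a tree of order $\ge2$ span a tree with at least two vertices. This has at least two end vertices, and an end vertex carries two univalent vertices; its third edge is internal. So an unrooted tree with all labels $1$ and order $\ge2$ has the form $\pm\langle(1,1),(E,F)\rangle$, which is $0$ by Lemma 1(a). For a rooted tree of order $j\ge2$ there are at least two such end vertices, and the root is adjacent to at most one of them; the other gives a branch $(1,1)$ ending at another trivalent vertex, and Lemma 1(b) applies. This proves (a). Part (b) is the computation of Section 1; twisted IHX is vacuous for rooted trees of order $1$, and up to sign $(1,1)$ is the only such tree. $\square$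

## 3. The symbol $((1,2),(1,2))^\infty$ by hand

**Definition.** Let $\mathsf L'_j$ be the group of rooted trees with $j$ labeled leaves modulo AS and IHX. Compared with $\mathsf L_j$, the relation $[Y,Y]=0$ is missing. *Example:* $\mathsf L'_2(1)=\mathbb Z_2$, generated by $(1,1)$, while $\mathsf L_2(1)=0$.

Define
$$q:\mathcal T_{2j}^\infty\to\mathbb Z_2\otimes\mathsf L'_{j+1},\qquad \text{trees}\mapsto0,\quad J^\infty\mapsto1\otimes J .$$
The relations are respected: symmetry because signs do not matter mod $2$, twisted IHX because it becomes $I=H+X$ mod $2$, the interior twist because $2=0$.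

One fact about $\eta$ will be taken from the standing facts of Section 4: $\operatorname{Ker}\eta_{4k-2}\cong\mathbb Z_2\otimes \mathsf L_k\cong\mathbb Z_2^{r_k(m)}$. It is used in (b) below.

**Lemma 3.** (a) If $J$ is rooted of order $k-1$, then $\eta_{4k-2}((J,J)^\infty)=0$ and $2(J,J)^\infty=0$. (b) $\operatorname{Ker}\eta_2(m)$ has $\mathbb Z_2$-basis $(i,i)^\infty$, $1\le i\le m$. (c) $((1,2),(1,2))^\infty\ne0$ in $\mathcal T^\infty_6(2)$.

*Proof.* (a) Root $\langle(J,J),(J,J)\rangle$ at a leaf of one copy of $(J,J)$. The other copy hangs on as a branch and contributes the factor $[B(J),B(J)]=0$. So $\eta_{4k-2}((J,J)^\infty)=0$. Also $2(J,J)^\infty=\langle(J,J),(J,J)\rangle=0$ by Lemma 1(a).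

(b) By (a) with $k=1$ the elements $(i,i)^\infty$ lie in the kernel and have order dividing $2$. Killing all generators that involve a label other than $i$ defines a homomorphism $\mathcal T^\infty_2(m)\to\mathcal T_2^\infty(1)$, since all terms of each relation involve the same labels. It sends $\sum_s a_s(s,s)^\infty$ to $a_i(1,1)^\infty$, which is $0$ only for $a_i$ even. So the $(i,i)^\infty$ are independent and span $2^m$ elements, and the kernel has order $2^{r_1(m)}=2^m$.

(c) It is enough that $a:=((1,2),(1,2))$ is nonzero in $\mathbb Z_2\otimes\mathsf L'_4(2)$. Mod $2$, orientations are irrelevant. The relations preserve the collection of labels, so only rooted trees with leaves $1,1,2,2$ matter. They are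
$$a,\quad b=((1,1),(2,2)),\quad c_1=(((1,1),2),2),\quad c_2=(((2,2),1),1),\quad c_3=(((1,2),1),2),\quad c_4=(((1,2),2),1).$$
An IHX relation is given by three branches being permuted and the context around them; each sums the three ways to bracket those branches. The context is either $(\cdot,w)$ with $w$ a leaf and three leaves permuted, or empty with a branch $(p,q)$ and two leaves permuted. This gives

- $1,1,2$ inside $(\cdot,2)$: $\ c_1+2c_3=0$;
- $1,2,2$ inside $(\cdot,1)$: $\ c_2+2c_4=0$;
- $(1,1),2,2$: $\ 2c_1+b=0$;
- $(2,2),1,1$: $\ 2c_2+b=0$;
- $(1,2),1,2$: $\ c_3+c_4+a=0$.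

There are no others. The functional with $a,c_3\mapsto1$ and $b,c_1,c_2,c_4\mapsto0$ satisfies all five mod $2$, and it takes the value $1$ on $a$. $\square$

So $y=((1,2),(1,2))^\infty$ is nonzero, $2y=0$, and $\eta_6(y)=0$.

## 4. Twisted Whitney towers, realization, and the two theorems

The definitions and facts of this section follow Conant–Schneiderman–Teichner [CST11].

**Whitney towers.** Let $L\subset S^3=\partial B^4$ be a framed link with components $L_1,\dots,L_m$. A Whitney tower $\mathcal W$ on $L$ consists of properly immersed *order $0$ disks* $D_i$ with $\partial D_i=L_i$, and of Whitney disks, each pairing two oppositely signed transverse intersection points between surfaces of $\mathcal W$. The boundaries of Whitney disks are embedded and disjoint; interiors may intersect transversely. Orders and trees are assigned as follows.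

- $D_i$ has order $0$ and rooted tree $i$.
- A point $p\in A\cap B$ has order $o(A)+o(B)$ and tree $t_p=\langle t_A,t_B\rangle$.
- A Whitney disk $W$ pairing points of $A\cap B$ has order $o(A)+o(B)+1$ and rooted tree $t_W=(t_A,t_B)$.

**Framing and twisting.** Along the boundary of a Whitney disk $W$ there is the Whitney section: a field normal to $W$, tangent to one of the two sheets along its arc, and normal to the other sheet along the other arc. The twisting number $\omega(W)\in\mathbb Z$ is the obstruction to extending it to a nowhere zero section of the normal bundle of $W$; $W$ is *framed* if $\omega(W)=0$. For $D_i$ one uses the given framing of $L_i$ instead.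

**Order $n$.** $\mathcal W$ is a twisted Whitney tower of order $n$ if every intersection point of order $<n$ is paired by a Whitney disk, and every surface of order $<n/2$ is framed. Its invariant is
$$\tau_n^\infty(\mathcal W)=\sum_p\epsilon_p\,t_p+\sum_W\omega(W)\,t_W^\infty\in\mathcal T_n^\infty ,$$
over the unpaired order $n$ points $p$ and, for $n$ even only, the surfaces $W$ of order $n/2$. From now on "tower" means twisted Whitney tower.

*Examples.* An unlink bounds disjoint embedded disks, a tower of every order. The $0$-framed Hopf link bounds two embedded disks meeting in one point, an order $0$ tower with $\tau^\infty_0=\pm\langle1,2\rangle$.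

**The groups $\mathsf W_n^\infty$.** Two framed links are order $n$ twisted Whitney tower concordant if their components cobound properly immersed annuli in $S^3\times[0,1]$ supporting an order $n$ tower. $\mathsf W_n^\infty=\mathsf W^\infty_n(m)$ is the set of framed $m$-component links bounding order $n$ towers, modulo order $n+1$ twisted Whitney tower concordance; it is a finitely generated abelian group under band sum.

**Realization.** $R_n^\infty:\mathcal T_n^\infty\to\mathsf W_n^\infty$ sends $g$ to the class of any framed link bounding an order $n$ tower with invariant $g$. It is a well-defined surjective homomorphism.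

**Milnor invariants.** For a group $\pi$ write $\pi_1=\pi$, $\pi_{k+1}=[\pi,\pi_k]$. If $L$ bounds an order $n$ tower and $\pi=\pi_1(S^3\setminus L)$, the meridians induce $\pi/\pi_{n+2}\cong F/F_{n+2}$ with $F$ free on $X_1,\dots,X_m$. The $i$-th framed longitude lies in $F_{n+1}/F_{n+2}\cong\mathsf L_{n+1}$, with image $\ell_i$, and $\mu_n(L)=\sum_iX_i\otimes\ell_i$. This defines $\mu_n:\mathsf W_n^\infty\to\mathsf D_n$; $\mu_0$ records framings and linking numbers.

**Standing facts.**

- (S1) $\eta_n=\mu_n\circ R_n^\infty$.
- (S2) $\mu_n$ is surjective, and $\mathsf W_{4k-2}^\infty\cong\mathsf D_{4k-2}\oplus\operatorname{Ker}\mu_{4k-2}$.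
- (S3) $\operatorname{Ker}\eta_{4k-2}\cong\mathbb Z_2\otimes\mathsf L_k\cong\mathbb Z_2^{r_k(m)}$.

For the Hopf link, (S1) reads $\mu_0=\pm(X_1\otimes X_2+X_2\otimes X_1)=\eta_0(\pm\langle1,2\rangle)$.

The conjecture of Conant–Schneiderman–Teichner, as quoted in "Twisted Whitney towers and concordance of links", is that $R^\infty_{4k-2}$ is an isomorphism. It would give $\operatorname{Ker}\mu_{4k-2}\cong\operatorname{Ker}\eta_{4k-2}$ and $\mathsf W^\infty_{4k-2}\cong\mathbb Z^{mr_{4k-1}(m)-r_{4k}(m)}\oplus\mathbb Z_2^{r_k(m)}$. We ask whether it holds for all $k,m\ge1$. It does not.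

**Theorem A.** If $R_2^\infty:\mathcal T_2^\infty(1)\to\mathsf W_2^\infty(1)$ is injective, then $((1,2),(1,2))^\infty\in\mathcal T_6^\infty(2)$ is a nonzero element of $\operatorname{Ker}R_6^\infty$.

So the conjectured statement fails at $(k,m)=(1,1)$ or at $(k,m)=(2,2)$; it is false in any case. The proof uses only the standing facts and standard topology. Which of the two cases occurs is settled by the following fact.

- (F2) (Freedman–Kirby, Matsumoto; CST) A knot bounding an order $2$ tower with $\tau_2^\infty=a(1,1)^\infty$ has Arf invariant $a\bmod2$, and Arf vanishes on knots bounding order $3$ towers.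

By (F2), a knot realizing $(1,1)^\infty$ has Arf invariant $1$, so it bounds no order $3$ tower, and $R_2^\infty(1)$ is injective (see (T1) below). Hence the failure is at $(2,2)$. Geometrically: if $K$ is a knot of Arf invariant one, its Bing double bounds an order $7$ tower.

**Theorem B.** (Uses (F2) and the results (F1), (F3) quoted in Section 10.)

1. For $k\ge2$, $m\ge1$: $\operatorname{Ker}R^\infty_{4k-2}=\operatorname{Ker}\eta_{4k-2}\cong\mathbb Z_2^{r_k(m)}$. So $\mu_{4k-2}$ is an isomorphism and $\mathsf W^\infty_{4k-2}(m)\cong\mathbb Z^{m r_{4k-1}(m)-r_{4k}(m)}$.
2. $R^\infty_{4k-2}(m)$ is an isomorphism if and only if $k=1$ or $m=1$.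
3. For $n\ge3$, a framed link bounds an order $n$ twisted Whitney tower if and only if its Milnor invariants $\mu_j$ ($0\le j<n$, with $\mu_0$ recording framings and linking numbers) successively vanish and all its components have trivial Arf invariant.

## 5. How the order of a tower is raised

The following rules translate vanishing in the groups into existence of towers.

**(T1)** *$[L]=0$ in $\mathsf W_n^\infty$ if and only if $L$ bounds an order $n+1$ tower.* The unlink bounds disjoint disks, so its class is $R_n^\infty(0)=0$. If $[L]=0$, then $L$ is order $n+1$ concordant to the unlink; cap the concordance with disjoint disks. Conversely, view an order $n+1$ tower as an order $n$ tower. It has no unpaired order $n$ points, and its surfaces of order $n/2<(n+1)/2$ are framed. So $\tau_n^\infty=0$ and $[L]=R_n^\infty(0)=0$.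

**(T2)** *If $L$ bounds an order $n$ tower $\mathcal W$, $\eta_n$ is injective and $\mu_n(L)=0$, then $L$ bounds an order $n+1$ tower.* By (S1), $\eta_n(\tau^\infty_n(\mathcal W))=\mu_n(L)=0$, so $\tau_n^\infty(\mathcal W)=0$, $[L]=R_n^\infty(0)=0$, and (T1) applies.

**(T3)** *A properly immersed oriented disk $D\subset B^4$ whose self-intersections occur in oppositely signed pairs is framed relative to the $0$-framing of $\partial D$, and relative to no other framing.* The normal bundle of $D$ is trivial, so it has a nowhere zero section; its restriction to $\partial D$ is the only framing that extends. Push $D$ along the section to $D'$. Each self-intersection point of $D$ gives two points of $D\cap D'$ with the same sign. So the framing number is $\operatorname{lk}(\partial D,\partial D')=D\cdot D'=2\cdot\#(\text{signed self-intersections})$ up to a universal sign, which is $0$ here. Consequently, links bounding towers of order $\ge1$ are $0$-framed, and for order $0$ disks with paired self-intersections the framing condition relative to the $0$-framing is automatic. All links below are $0$-framed.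

**(T4)** *Operations on towers.*

- *Boundary connected sum.* For a split union, or for adding a local knot to a component, take the boundary connected sum of the two $4$-balls and, for the local knot, band the two order $0$ disks together. The invariants add, after relabeling.
- *Deleting a component $L_i$.* Remove all surfaces whose tree involves $i$. A paired point between remaining surfaces $A,B$ was paired by a disk with tree $(t_A,t_B)$, which does not involve $i$ and so remains. The surfaces paired by a remaining Whitney disk also remain, since their trees are branches of its tree. So the order is unchanged, and $\tau^\infty$ changes by killing all generators involving $i$. This is a homomorphism because all terms of each relation involve the same labels.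
- *Banding components together* along oriented bands in $S^3$. Replace the disks by their boundary band sums. Points and Whitney disks are unchanged, labels are identified, framings are fine by (T3).
- *Reversing an order $0$ disk, or reflecting $B^4$.* Oppositely signed pairs stay oppositely signed, so orders and framedness are unchanged.

## 6. Two labels in orders $0,1,3,4,5$

To lift a two-component link up to order $6$ by (T2) we need $\eta_n$ to be injective in the orders below $6$ other than $2$.

**Lemma 4.** For $m=2$, $\eta_n$ is injective for $n=0,1,3,4,5$.

*Proof.* Put $c=(1,2)$ and $c_x=(c,x)$. By Lemma 1(a) a tree of order $\ge2$ in which some vertex has two equally labeled leaves vanishes. So in a nonzero tree of order $\ge2$ every vertex with two leaves is a branch $\pm c$.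

**$n=0$.** $\mathcal T_0^\infty(2)$ is generated by $1^\infty,2^\infty,\langle1,2\rangle$, because $\langle i,i\rangle=2i^\infty$. Their images $X_1\otimes X_1$, $X_2\otimes X_2$, $X_1\otimes X_2+X_2\otimes X_1$ are linearly independent, so $\eta_0$ is injective.

**$n=1$.** An order $1$ tree has three leaves with labels in $\{1,2\}$, so two agree, and the tree is $\pm\langle(i,j),j\rangle=0$. Thus $\mathcal T_1^\infty(2)=0$.

**$n=3$.** The three trivalent vertices form a path, with a branch $\pm c$ at each end and one leaf $x$ in the middle. The tree is $\pm\langle(x,c),c\rangle$, a boundary-twist relation with $J=c$. Thus $\mathcal T_3^\infty(2)=0$.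

**$n=5$.** The five trivalent vertices span a tree with vertex degrees at most $3$: a path, or a spider with legs of lengths $1,1,2$. A spider tree is $\pm\langle(c,c),(c,x)\rangle$, which is $0$ by Lemma 1(a). The path trees are $\pm C(x,y,z)$ with
$$C(x,y,z)=\langle(((c,x),y),z),c\rangle .$$
We show first that $C$ is symmetric in its arguments. By (1) with $P=c$, $Q=x$, $R=y$ and by AS, $((c,x),y)-((c,y),x)=(c,(x,y))$. Hence
$$C(x,y,z)-C(y,x,z)=\langle((c,(x,y)),z),c\rangle .$$
If $x=y$ the left side is $0$ trivially. Otherwise $(x,y)=\pm c$ and the right side is $\pm\langle((c,c),z),c\rangle=\pm\langle(c,c),(z,c)\rangle=0$ by Lemma 1(a). In the same way, with $c_x$ in place of $c$,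
$$C(x,y,z)-C(x,z,y)=\langle(c_x,(y,z)),c\rangle ,$$
which for $y\ne z$ is $\pm\langle(c_x,c),c\rangle=\pm\langle c_x,(c,c)\rangle=\pm\langle(c,c),(c,x)\rangle=0$. So $C$ is symmetric. Two of the labels $x,y,z\in\{1,2\}$ agree, so every path tree is, up to sign, of the form $C(x,y,x)$, and by (2)
$$C(x,y,x)=\langle((c_x,y),x),c\rangle=\langle(c_x,y),(x,c)\rangle=\pm\langle(y,c_x),c_x\rangle=0,$$
a boundary-twist relation with $J=c_x$ of order $2$. Thus $\mathcal T_5^\infty(2)=0$.

**$n=4$.** The four trivalent vertices span a star or a path. A star tree is $\pm\langle(c,c),c\rangle=\pm\langle(c,c),(1,2)\rangle=0$ by Lemma 1(a). The path trees are $\pm C(x,y)$ with $C(x,y)=\langle((c,x),y),c\rangle$. By the same use of (1), $C(1,2)-C(2,1)=\langle(c,c),c\rangle=0$. An $\infty$-tree here is $((p,r),x)^\infty$ up to symmetry; it is $0$ if $p=r$ by Lemma 1(b), and otherwise it is $c_x^\infty$. Finally $C(x,x)=\langle c_x,(x,c)\rangle=-\langle c_x,c_x\rangle=-2c_x^\infty$. So $\mathcal T_4^\infty(2)$ is generated by $c_1^\infty,c_2^\infty,C(1,2)$.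

Their images under $\eta_4$ lie in different multidegrees, counting labels $1$ and $2$: namely $(4,2)$, $(2,4)$, $(3,3)$. As $\mathsf D_4$ is torsion-free, it is enough that each image is nonzero.

For $c_1^\infty$, sum over the leaves of one copy of $c_1=((1,2),1)$ in $\langle c_1,c_1\rangle$. The copy has one leaf labeled $2$. Starting there we pass a leaf $1$, another leaf $1$, and reach the other copy, so it contributes
$$\pm X_2\otimes[X_1,[X_1,[[X_1,X_2],X_1]]]=\pm X_2\otimes\mathrm{ad}(X_1)^4X_2\neq0,$$
since $X_1^4X_2$ has coefficient $1$ in $\mathrm{ad}(X_1)^4X_2$. Nothing else has first factor $X_2$. The case of $c_2^\infty$ is the same with labels exchanged.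

For $C(1,2)$ put $C=[X_1,X_2]$. The leaves labeled $1$ are one in the first $c$, the middle one, and one in the last $c$. So the $X_1$-component of $\eta_4(C(1,2))$ is
$$\pm[X_2,[X_1,[X_2,C]]]\ \pm\ [C,[X_2,C]]\ \pm\ [X_2,[X_2,[X_1,C]]].$$
By the Jacobi identity $[X_1,[X_2,C]]-[X_2,[X_1,C]]=[C,C]=0$, so the first and third brackets are equal, and the component is congruent mod $2$ to
$$[C,[X_2,C]]=2CX_2C-C^2X_2-X_2C^2$$
in the free associative ring. The word $X_1X_2X_1X_2X_2$ has coefficient $1$ in $C^2X_2$, because $X_1X_2X_1X_2$ has coefficient $1$ in $C^2$. It has coefficient $0$ in $X_2C^2$, all of whose words begin with $X_2$. So its coefficient in the component is odd, and the component is nonzero. $\square$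

## 7. Bing doubling a tower

We need links realizing the elements $(J,J)^\infty$. Bing doubling turns an order $0$ disk into a Whitney disk, so a leaf labeled $C$ becomes a branch $(1,2)$.

**Definition (Bing double).** Let $V=S^1_\theta\times[-1,1]_x\times[-1,1]_z$ and, for small $\delta>0$,
$$E_1=\{-\delta\le\theta\le\pi+\delta,\ |x|\le\tfrac12,\ z=0\},\qquad E_2=\{\pi-\delta\le\theta\le2\pi+\delta,\ x=0,\ |z|\le\tfrac12\},$$
and $L_i=\partial E_i$; these two curves are disjoint. For a component $C$ of a link embed $V$ as a neighborhood of $C$ by the $0$-framing. Then $\mathrm{BD}(C)=L_1\cup L_2$ is the untwisted Bing double of $C$. Each $L_i$ bounds a strip along half of $V$; one strip is horizontal, the other vertical, and they meet in two clasp arcs near $\theta=0$ and $\theta=\pi$.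

**Lemma 5.** Let $M\cup C$ bound a tower $\mathcal W$ in which $C$ bounds $D_C$, framed relative to the $0$-framing. Then $M\cup\mathrm{BD}(C)$ bounds a tower consisting of the surfaces of $\mathcal W$ with $D_C$ replaced by a framed Whitney disk $W$ with tree $\pm(1,2)$, and two new embedded order $0$ disks $D_1,D_2$. The only new intersections are two points of $D_1\cap D_2$, paired by $W$. Trees change by replacing each leaf labeled $C$ by $\pm(1,2)$. Twisting numbers of the other surfaces are unchanged.

*Proof.* Attach $S^3\times[0,1]_t$ outside $B^4$ with $S^3\times1=\partial B^4$, and extend $M$ by $M\times[0,1]$. The new boundary is $S^3\times0$.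

**Step 1: the new order $0$ disks.** Let $D_i\subset V\times[0,1]$ be the graph of $h_i:E_i\to[0,\frac12]$, where $h_i$ vanishes exactly on $\partial E_i$. Choose $h_1(\theta,x)=f_1(\theta)g(x)$ and $h_2(\theta,z)=f_2(\theta)g(z)$ with $g$ even and $g(0)=1$. Let $f_1$ be symmetric about $\pi/2$, increasing with positive derivative on $[-\delta,\delta]$ and decreasing with negative derivative on $[\pi-\delta,\pi+\delta]$, and let $f_2(\theta)=f_1(\theta-\pi)$. (Round corners away from $x=z=0$.) The $D_i$ are embedded with boundary $L_i\times0$, so they are framed relative to the $0$-framing by (T3).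

**Step 2: the points of $D_1\cap D_2$.** They lie over $E_1\cap E_2$, that is, over the arcs $|\theta|\le\delta$ and $|\theta-\pi|\le\delta$ of the core $x=z=0$, where $h_i=f_i$. At $\theta=u$ near $0$ the symmetry gives $f_2=f_1(\pi+u)=f_1(-u)$, so $f_1=f_2$ only at $u=0$. At $\theta=\pi+u$ we have $f_1(\pi+u)=f_1(-u)$ and $f_2=f_1(u)$, and again only $u=0$ works. So there are two points, at $\theta=0$ and $\theta=\pi$. Since $g'(0)=0$, tangent frames there are
$$(\partial_\theta+f_1'\partial_t,\ \partial_x)\quad\text{and}\quad(\partial_\theta+f_2'\partial_t,\ \partial_z).$$
Subtracting the first vector from the third shows that the intersection is transverse with sign proportional to $f_2'-f_1'$, which is negative at $\theta=0$ and positive at $\theta=\pi$. The signs are opposite.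

**Step 3: the Whitney disk.** Let $h=f_1$ on $[0,\pi]$ and $h=f_2$ on $[\pi,2\pi]$. By the formulas of Step 2, $h=\max(f_1,f_2)$ where both functions are defined. Put
$$A=\{(\theta,0,0,t):h(\theta)\le t\le1\}.$$
On $x=z=0$ the disks $D_1,D_2$ are the graphs of $f_1,f_2$, and neither graph rises above $h$. So the interior of $A$ misses $D_1\cup D_2$. The lower boundary of $A$ is an arc in $D_1$ followed by an arc in $D_2$, joining the two points; the upper boundary is $C\times1$. Thus $W=A\cup D_C$ is a Whitney disk pairing the two points, with tree $\pm(1,2)$.

**Step 4: $W$ is framed.** Along $A$ the normal space is spanned by $\partial_x,\partial_z$. The field $\partial_x$ is tangent to $D_1$ along the $D_1$-arc and normal to $D_2$ along the $D_2$-arc, so it is the Whitney section. It extends over $A$. On $C\times1$ it is the $0$-framing, which extends over the normal bundle of $D_C$ by hypothesis. Hence $\omega(W)=0$.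

All other intersections and Whitney disks of $\mathcal W$ are unchanged, with $D_C$ now a part of $W$; so leaves $C$ become $\pm(1,2)$. $\square$

**Definition (iterated doubles).** For a knot $K$ let $L^{(1)}(K)=K$. Let $L^{(k)}(K)$ be obtained by doubling $K$ to $L_1\cup L_2'$, then $L_2'$ to $L_2\cup L_3'$, and so on; it has $k$ components. Let $J_k=(1,(2,(\cdots,(k-1,k))))$, of order $k-1$. For instance $L^{(2)}(K)=\mathrm{BD}(K)$ and $J_2=(1,2)$.

**Fix** a knot $K$ bounding an order $2$ tower with $\tau_2^\infty=(1,1)^\infty$. It exists since $R_2^\infty((1,1)^\infty)$ is defined.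

If one allows (F2), any knot $K$ of Arf invariant one qualifies. Indeed $K$, $0$-framed, bounds an order $0$ tower and $\mu_0(K)=0$. The group $\mathcal T_0^\infty(1)$ is generated by $1^\infty$ with image $X_1\otimes X_1$, so $\eta_0$ is injective, and $\mathcal T_1^\infty(1)=0$. So (T2) and (T1) give an order $2$ tower, whose invariant is $a(1,1)^\infty$ by Lemma 2(b), with $a$ odd by (F2).

**Lemma 6.** $L^{(k)}(K)$ bounds an order $4k-2$ tower with $\tau^\infty_{4k-2}=(J_k,J_k)^\infty$.

*Proof.* For $k=1$ this is the choice of $K$; let $k\ge2$. Apply Lemma 5 $k-1$ times to the tower on $K$, first to the order $0$ disk of $K$, which is framed, then each time to the embedded disk of the last component. Each leaf becomes $\pm J_k$.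

**Counting orders.** Each leaf gains $k-1$ trivalent vertices. A point of order $o$ has $o+2$ leaves, so its order becomes $o+(o+2)(k-1)$. Unpaired points had $o\ge2$; they now have order at least $2+4(k-1)=4k-2$, with equality if and only if $o=2$. A surface of order $o$ has $o+1$ leaves, so its order becomes $o+(o+1)(k-1)$. This is $k-1<2k-1$ for $o=0$, and that surface is a framed Whitney disk by Lemma 5. It is exactly $2k-1$ for $o=1$ and larger for $o\ge2$. The new surfaces have order at most $k-1$ and are framed, and the new points are paired. So this is an order $4k-2$ tower.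

**The invariant.** The unpaired order $4k-2$ points have trees $\pm\langle(J_k,J_k),(J_k,J_k)\rangle=0$ by Lemma 1(a). The surfaces of order $2k-1$ contribute $N(J_k,J_k)^\infty$ by symmetry, where $N$ is the sum of the twistings of the order $1$ disks in the tower on $K$. In the original tower the order $2$ trees vanish, so $\tau_2^\infty=N(1,1)^\infty=(1,1)^\infty$ and $N$ is odd by Lemma 2(b). Since $2(J_k,J_k)^\infty=0$, the invariant is $(J_k,J_k)^\infty$. $\square$

Start the same construction from the unknot $O$ with an embedded disk. It shows that $U^{(k)}:=L^{(k)}(O)$ bounds a Whitney tower with all surfaces framed and no unpaired intersections. For $k=2$ the tower is two embedded disks $D_1,D_2$ meeting in two points, and one embedded framed Whitney disk with tree $\pm(1,2)$.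

## 8. Tying the two strands of one component

By Lemma 6, $R_6^\infty(y)=[\mathrm{BD}(K)]$ with $y=((1,2),(1,2))^\infty$. The tower built there gives no progress: its invariant is $y\ne0$, so (T1) does not apply to it. Milnor invariants do not decide the matter either, since $\mu_6(\mathrm{BD}(K))=\eta_6(y)=0$. We need a different tower on $\mathrm{BD}(K)$, and we look for it by seeing $\mathrm{BD}(K)$ as $\mathrm{BD}(O)$ with two strands tied into $K$.

**Definition (insertion).** Let $k\ge2$, let $V$ be the first solid torus, around $O$, and let $B=D^2\times I$ be the part $|\theta-\frac\pi2|\le\epsilon$ of a slightly thicker solid torus $V_+\supset V$. Only the strip $E_1$ passes over $\theta=\frac\pi2$, and later doublings happen near $L_2'$, away from $B$. So $B$ meets $U^{(k)}$ in two parallel strands, both in the component $L_1$, with opposite orientations. For a $2$-string link $T$ in $D^2\times I$, with strings $a,b$ oriented upward, let $U^{(k)}[T]$ be the result of replacing the trivial string link in $B$ by $T$. Write $\widehat T$ for the closure of $T$, a two-component link.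

*Example.* Let $D_2(K)$ be the $0$-framed $2$-cable of the string knot $K$ (two parallel strings following $K$). Replacing the segment $V\cap B$ by the tube around the string knot $K$, with its $0$-framing, turns $V$ into the $0$-framed neighborhood of $K$. Hence
$$U^{(k)}[D_2(K)]=L^{(k)}(K). \tag{3}$$

The point of insertion is that both strings carry the label of the same component, and single-label trees vanish.

**Lemma 7.** If $\widehat T$ bounds an order $n$ tower with $n\ge3$, then $U^{(k)}[T]$ bounds an order $n+1$ tower.

*Proof.*

**Step 1: place the tower over $B$.** In $\partial(B\times[0,1])\cong S^3$ take $T\times0$, the arcs (end points)$\times[0,1]$, and the trivial string link in $B\times1$. Outside $B\times0$ this is a trivial string link in a ball, so the union is $\widehat T$. So the tower on $\widehat T$ may be taken in $B\times[0,1]\cong B^4$. Its order $0$ disks $D_a,D_b$ are then strips from the strands of $T$ to the trivial strands, and by choice of a collar they are products near $\partial B\times[0,1]$.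

**Step 2: glue.** Attach $S^3\times[0,1]$ outside $B^4$ with $S^3\times1=\partial B^4$. Use the tower of Step 1 in $B\times[0,1]$, the product $(U^{(k)}\setminus B)\times[0,1]$ outside it, and the tower of $U^{(k)}$ in $B^4$. The pieces over $L_1$ are $D_a$, $D_b$ and two product strips. They form an annulus from $L_1$ of $U^{(k)}[T]$ to $L_1$ of $U^{(k)}$, capped by the disk of $L_1$ in the tower of $U^{(k)}$. The strands are oppositely oriented in $L_1$, so one of the strips, say $D_b$, must be reversed. This flips the signs of both points of a Whitney pair or of neither, so all pairings remain valid.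

**Step 3: the result is an order $n$ tower with $\tau_n^\infty=0$.** The tower of $U^{(k)}$ has no unpaired points and no twisted surfaces, so all unpaired points and twisted Whitney disks lie in $B\times[0,1]$, with the same orders as before. Self-intersections of the new order $0$ disk, including the former points of $D_a\cap D_b$, come in oppositely signed pairs, so it is framed by (T3). Every tree occurring in $\tau_n^\infty$ has only the label of $L_1$. By Lemma 2(a) all such generators vanish for $n\ge3$. So $\tau_n^\infty=0$, $[U^{(k)}[T]]=R_n^\infty(0)=0$, and (T1) gives an order $n+1$ tower. $\square$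

The first thing to try is $T=D_2(K)$: by (3), an order $6$ tower on $\widehat{D_2(K)}$ would give an order $7$ tower on $\mathrm{BD}(K)$. This stops at once. Each component of $\widehat{D_2(K)}$ is $K$. If $\widehat{D_2(K)}$ bounded an order $3$ tower, then deleting a component would give an order $3$ tower on $K$, hence $R_2^\infty((1,1)^\infty)=[K]=0$ by (T1), against the injectivity of $R_2^\infty(1)$. So there is no order $3$ tower, and Lemma 7 has no input. The obstruction is a property of each single component: it is the class of $K$ itself in order $2$.

A single-component obstruction can be cancelled by local knots. Tie an extra local $K$ into each string: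
$$S:=D_2(K)\cdot(K\sqcup K).$$
In $U^{(k)}[S]$ both extra knots lie on $L_1$. One strand of $L_1$ runs downward, so one of them appears reversed, and local knots slide along a component. Hence
$$U^{(k)}[S]=L^{(k)}(K)\,\#\,Q,\qquad Q=K\#K^r\text{ a local knot on }L_1. \tag{4}$$
We must know that adding $Q$ does no harm.

**Lemma 8.** $Q$ and its concordance inverse $-Q$ bound towers of every order.

*Proof.* By Lemma 2(b), $\tau_2^\infty$ of an order $2$ tower on a knot is the parity of the sum of the twistings of its order $1$ disks. Reversing the order $0$ disk does not change it, so $K^r$ also bounds an order $2$ tower with $\tau_2^\infty=(1,1)^\infty$. By (T4), $Q$ bounds an order $2$ tower with $\tau_2^\infty=2(1,1)^\infty=0$, and an order $3$ tower by (T1). Since $\mathcal T_n^\infty(1)=0$ for $n\ge3$, (T1) raises the order indefinitely. The knot $-Q$ is the mirror image of $Q$ with orientation reversed, so reflecting and reversing the towers proves the claim for $-Q$. $\square$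

**Proposition 9.** Let $k\ge2$. If $\widehat S$ bounds an order $4k-2$ tower, then $L^{(k)}(K)$ bounds an order $4k-1$ tower, and $R_{4k-2}^\infty((J_k,J_k)^\infty)=0$ in $\mathsf W^\infty_{4k-2}(k)$.

*Proof.* By Lemma 7 with $n=4k-2\ge6$, $U^{(k)}[S]$ bounds an order $4k-1$ tower. By Lemma 8 and (T4), so does $U^{(k)}[S]\#(-Q)$, with $-Q$ tied into $L_1$. By (4) this link is $L^{(k)}(K)\#(Q\#{-Q})$. Since $Q\#{-Q}$ is slice, it is concordant to $L^{(k)}(K)$, and gluing the concordance to the tower gives an order $4k-1$ tower on $L^{(k)}(K)$. By Lemma 6, $R^\infty_{4k-2}((J_k,J_k)^\infty)=[L^{(k)}(K)]$, and this is $0$ by (T1). $\square$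

Everything now depends on lifting $\widehat S$ to order $6$.

## 9. Parallels have no Milnor invariants; the proof of Theorem A

To lift by (T2) we need $\mu_n(\widehat S)=0$. We recall Stallings' theorem: a map of spaces inducing an isomorphism on $H_1$ and a surjection on $H_2$ induces isomorphisms $\pi/\pi_q$ for all $q$.

**Lemma 10.** For $\Lambda=\widehat{D_2(K)}$ or $\Lambda=\widehat S$, the $0$-framed longitudes are trivial in $\pi/\pi_q$, $\pi=\pi_1(S^3\setminus\Lambda)$, for every $q$. Hence $\mu_n(\Lambda)=0$ whenever it is defined.

*Proof.*

**Step 1: describe $\Lambda$ by infection.** Let $\mathcal O$ be the two-component unlink, the closure of the trivial string link. Take an unknotted curve $\gamma$ bounding a disk that the strings cross. Remove a neighborhood of $\gamma$ and glue in the exterior $E_K$ of $K$, matching $\lambda_K$ with the meridian and $\mu_K$ with the longitude of $\gamma$. The solid torus $S^3\setminus\nu(\gamma)$ has the longitude of $\gamma$ as its meridian and the meridian of $\gamma$ as its longitude. So it becomes the $0$-framed neighborhood of $K$, the ambient manifold is again $S^3$, and the strings through the disk are tied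 into $K$ along its $0$-framing. Hence $\widehat{D_2(K)}$ arises from a curve around both strings, and $\widehat S$ arises by using also a meridian of each string; the disks are disjoint. With $Y$ the exterior of $\mathcal O$ and these curves,
$$E_\Lambda=Y\cup\bigsqcup E_K,\qquad E_{\mathcal O}=Y\cup\bigsqcup S^1\times D^2 ,$$
where in the second case $\partial D^2$ is the meridian of the curve.

**Step 2: a homology isomorphism $E_\Lambda\to E_{\mathcal O}$.** The identification $\partial E_K\to\partial(S^1\times D^2)$ sends $\mu_K$ to a generator of $\pi_1(S^1\times D^2)$ and $\lambda_K$ to $\partial D^2$. As $S^1\times D^2\simeq S^1=K(\mathbb Z,1)$, it extends to a map $E_K\to S^1\times D^2$ if and only if the class in $H^1(\partial E_K)$ that is $1$ on $\mu_K$ and $0$ on $\lambda_K$ extends over $E_K$; it is the restriction of a generator of $H^1(E_K)$. The map $E_K\to S^1\times D^2$ is an isomorphism on homology, since both sides have the homology of a circle and $\mu_K$ generates $H_1(E_K)$. Extending by the identity on $Y$ gives $f:E_\Lambda\to E_{\mathcal O}$, which is a homology isomorphism by Mayer–Vietoris and the five lemma.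

**Step 3: conclude.** By Stallings' theorem $f$ induces isomorphisms on all $\pi/\pi_q$. It is the identity on the peripheral tori of the link. The longitudes of $\mathcal O$ are null-homologous, indeed trivial in $\pi_1(E_{\mathcal O})$. As $f$ is an isomorphism on $H_1$, it carries the null-homologous longitudes of $\Lambda$, which are its $0$-framed ones, to those of $\mathcal O$. So the former are trivial in every $\pi/\pi_q$. In the definition of $\mu_n(\Lambda)$ all $\ell_i$ are then $0$. $\square$

**Proof of Theorem A.** Assume $R_2^\infty(1)$ is injective. In Steps 1 and 2 all links have $m=2$ components.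

**Step 1: $\widehat S$ bounds an order $3$ tower.** Here the local knots do their work. Every link bounds immersed disks, so $\widehat{D_2(K)}$ bounds an order $0$ tower. By Lemma 4, Lemma 10 and (T2) for $n=0,1$ it bounds an order $2$ tower. Its invariant $g$ satisfies $\eta_2(g)=\mu_2=0$, so $g=a_1(1,1)^\infty+a_2(2,2)^\infty$ by Lemma 3(b). Delete the component other than the $i$-th: what is left is $K$, bounding an order $2$ tower with invariant $a_i(1,1)^\infty$. So
$$R_2^\infty(a_i(1,1)^\infty)=[K]=R_2^\infty((1,1)^\infty)\quad\text{in }\mathsf W_2^\infty(1),$$
and by injectivity and Lemma 2(b), $a_i$ is odd. Now $\widehat S$ is $\widehat{D_2(K)}$ with a local $K$ on each component. By (T4) it bounds an order $2$ tower with invariant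
$$(a_1+1)(1,1)^\infty+(a_2+1)(2,2)^\infty=0,$$
and by (T1) it bounds an order $3$ tower.

**Step 2: $\widehat S$ bounds an order $6$ tower.** Apply (T2) for $n=3,4,5$; the hypotheses are Lemma 4 and Lemma 10.

**Step 3: transfer to the Bing double.** By Proposition 9 with $k=2$, $\mathrm{BD}(K)$ bounds an order $7$ tower and
$$R_6^\infty\big(((1,2),(1,2))^\infty\big)=[\mathrm{BD}(K)]=0 .$$
By Lemma 3(c), $((1,2),(1,2))^\infty\neq0$. $\blacksquare$

If $R_2^\infty(1)$ is not injective, the conjectured statement fails at $k=m=1$. If it is injective, as it is by (F2), the statement fails at $k=m=2$. Either way it is disproved. Since every knot of Arf invariant one may be taken as $K$ (Section 7), Step 3 also gives the order $7$ tower on its Bing double.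

## 10. All orders $4k-2$: the proof of Theorem B

Two more published results are used.

- (F1) (Conant–Schneiderman–Teichner, *Milnor invariants and twisted Whitney towers*; *Whitney tower concordance of classical links*; based on *Tree homology and a conjecture of Levine*) For $n\equiv0,1,3\pmod4$ and all $m$, $\eta_n:\mathcal T_n^\infty\to\mathsf D_n$ is an isomorphism.
- (F3) (Levine, *Labeled binary planar trees and quasi-Lie algebras*, Algebr. Geom. Topol. 6 (2006)) There is an exact sequence $0\to\mathbb Z_2\otimes\mathsf L_k\to\mathsf L'_{2k}\to\mathsf L_{2k}\to0$ whose first map sends $1\otimes B(J)$ to $(J,J)$.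

For $k=1$, $m=1$ the sequence (F3) is $0\to\mathbb Z_2\to\mathbb Z_2\to0\to0$, in agreement with the example in Section 3.

**Lemma 11.** $\operatorname{Ker}\eta_{4k-2}(m)$ is generated by the elements $(J,J)^\infty$ with $J=(i_1,(i_2,(\cdots,(i_{k-1},i_k))))$, $i_s\in\{1,\dots,m\}$.

*Proof.* Since $\mathsf L_{2k}$ is free, the sequence (F3) splits, and it stays injective on the left after tensoring with $\mathbb Z_2$: the map $\mathbb Z_2\otimes\mathsf L_k\to\mathbb Z_2\otimes\mathsf L'_{2k}$, $1\otimes B(J)\mapsto1\otimes(J,J)$, is injective. Let $G$ be the subgroup generated by the listed elements; $G\subset\operatorname{Ker}\eta_{4k-2}$ by Lemma 3(a). The map $q$ of Section 3 sends $(J,J)^\infty$ to $1\otimes(J,J)$, and the brackets $B(J)$ of the listed form span $\mathsf L_k$. So $q(G)$ is the image of $\mathbb Z_2\otimes\mathsf L_k$ and has $2^{r_k(m)}$ elements. By (S3) this is the order of $\operatorname{Ker}\eta_{4k-2}$, hence $G=\operatorname{Ker}\eta_{4k-2}$. $\square$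

**Proof of part 1.** We prove by induction on $k\ge2$ the statement

> $P(k)$: $\widehat S$ bounds an order $4k-2$ tower,

and obtain part 1 for each $k$ on the way.

**Start.** $R_2^\infty(1)$ is injective by (F2), so Steps 1 and 2 of Section 9 give $P(2)$.

**$P(k)$ implies part 1 for $k$ and all $m$.** By Lemma 6 and Proposition 9, $L^{(k)}(K)$ bounds an order $4k-2$ tower with $\tau^\infty=(J_k,J_k)^\infty$, and it also bounds an order $4k-1$ tower. Given $i_1,\dots,i_k\in\{1,\dots,m\}$, assign label $i_s$ to the $s$-th component, band together components with equal labels, and add split unknots for unused labels. By (T4) the resulting link bounds an order $4k-2$ tower with $\tau^\infty=(J,J)^\infty$, $J=(i_1,(\cdots,(i_{k-1},i_k)))$. Applying the same operations to the other tower, it also bounds an order $4k-1$ tower. So $R^\infty_{4k-2}((J,J)^\infty)=0$ by (T1). By Lemma 11, $R^\infty_{4k-2}$ vanishes on $\operatorname{Ker}\eta_{4k-2}$. Conversely $\operatorname{Ker}R^\infty_{4k-2}\subset\operatorname{Ker}\eta_{4k-2}$ because $\eta_{4k-2}=\mu_{4k-2}R^\infty_{4k-2}$. So the two kernels are equal, and they are $\cong\mathbb Z_2^{r_k(m)}$ by (S3). As $R^\infty_{4k-2}$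 is onto, $\operatorname{Ker}\mu_{4k-2}=R^\infty_{4k-2}(\operatorname{Ker}\eta_{4k-2})=0$. As $\mu_{4k-2}$ is onto, it is an isomorphism onto $\mathsf D_{4k-2}$, which is free abelian of rank $m\,r_{4k-1}(m)-r_{4k}(m)$.

**$P(k)$ implies $P(k+1)$.** Use the result just proved for $m=2$. By Lemma 10, $\mu_{4k-2}(\widehat S)=0$, so $[\widehat S]=0$ in $\mathsf W_{4k-2}^\infty$, and $\widehat S$ bounds an order $4k-1$ tower by (T1). For $n=4k-1,4k,4k+1$ the map $\eta_n$ is injective by (F1) and $\mu_n(\widehat S)=0$ by Lemma 10. Three applications of (T2) give an order $4k+2=4(k+1)-2$ tower, which is $P(k+1)$. $\blacksquare$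

**Proof of part 2.** $R_n^\infty$ is always onto, so only injectivity is in question. For $k\ge2$ the kernel is $\mathbb Z_2^{r_k(m)}$ by part 1. It vanishes if and only if $r_k(m)=0$, which holds if and only if $m=1$: $\mathsf L_k(1)=0$ for $k\ge2$, and $\mathrm{ad}(X_1)^{k-1}X_2\ne0$ for $m\ge2$.

Let $k=1$ and $R_2^\infty(g)=0$. Then $\eta_2(g)=0$, so $g=\sum a_i(i,i)^\infty$ by Lemma 3(b). Take a link bounding an order $2$ tower with invariant $g$. By (T1) it also bounds an order $3$ tower. Deleting all components but the $i$-th leaves a knot that bounds an order $2$ tower with invariant $a_i(1,1)^\infty$ and also an order $3$ tower. By (F2) its Arf invariant is $a_i\bmod2$ and is $0$, so $a_i$ is even. Hence $g=0$. $\blacksquare$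

**Proof of part 3.** Suppose $L$ bounds an order $n\ge3$ tower. It is also a tower of every smaller order. For $j<n$, $L$ bounds an order $j+1$ tower, so $[L]=0\in\mathsf W_j^\infty$ by (T1) and $\mu_j(L)=0$. Deleting components, each $L_i$ bounds an order $3$ tower, so its Arf invariant vanishes by (F2).

Conversely, suppose the listed invariants vanish. $L$ bounds an order $0$ tower. Since $\mu_0=\mu_1=0$, (F1) and (T2) give an order $2$ tower. Since $\mu_2=0$, its invariant is $\sum a_i(i,i)^\infty$ by Lemma 3(b), and deleting components gives $a_i\equiv\mathrm{Arf}(L_i)=0\pmod2$ by (F2). So the invariant is $0$ and $L$ bounds an order $3$ tower by (T1). For $3\le j<n$ the map $\mu_j$ is injective: for $j\equiv2\pmod4$ by part 1; for the other $j$ because $\eta_j=\mu_jR_j^\infty$ is an isomorphism by (F1) and $R_j^\infty$ is onto. So $\mu_j(L)=0$ gives $[L]=0$ in $\mathsf W_j^\infty$, and (T1) raises the order from $j$ to $j+1$. At $j=n-1$ we reach an order $n$ tower. $\blacksquare$
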